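\title{Norm attaining trilinear forms on $C(K)$: the real and the complex case}

\begin{abstract}
Let $K$ be a compact Hausdorff space. We ask whether every bounded trilinear form on $C(K)$ can be approximated in norm by trilinear forms that attain their norm. The answer depends on the scalar field. For complex scalars it is positive for every $K$, and for $N$-linear forms of every degree $N$; the same proof covers real scalars when $K$ is totally disconnected. For real scalars the answer is negative already for $K=[0,1]$. Among compact metrizable spaces, the norm attaining real $N$-linear forms, $N\ge3$, are dense exactly when $K$ is totally disconnected.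
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, let $K$ be a nonempty compact Hausdorff space, and let $C(K)$ be the Banach space of continuous functions $K\to\mathbb K$ with the sup norm. An \emph{$N$-linear form} on $C(K)$ is a map $A\colon C(K)^N\to\mathbb K$ that is linear in each variable and bounded, that is,
\[
\|A\|=\sup\{|A(x_1,\dots,x_N)| : \|x_1\|\le1,\dots,\|x_N\|\le1\}<\infty .
\]
The form $A$ \emph{attains its norm} if this supremum is a maximum. The unit ball of $C(K)$ is not compact when $K$ is infinite, so a form need not attain its norm, and the natural substitute is to ask whether a small perturbation of it does.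

For $N=1$ and real scalars the perturbation can be written down. A linear form is a regular signed Borel measure $\nu$, with norm the total variation. Let $K=H_+\cup H_-$ be a Hahn decomposition for $\nu$, choose compact sets $K_\pm\subset H_\pm$ with $|\nu|(K\setminus(K_+\cup K_-))<\varepsilon$, and let $\nu'$ be the restriction of $\nu$ to $K_+\cup K_-$. Urysohn's lemma gives $x\in C(K)$ with $\|x\|\le1$ and $x=\pm1$ on $K_\pm$. Then $\int x\,d\nu'=\|\nu'\|$ and $\|\nu-\nu'\|<\varepsilon$. One feature of this argument governs everything below. If $K$ is connected and both sets $K_\pm$ are nonempty, then $x$ has to travel from $-1$ to $1$, the open set $\{|x|<1\}$ is not empty, and the perturbation consists in clearing this set of mass. For a measure this is cheap.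

For forms of higher degree, Alaminos, Choi, Kim and Pay\'a proved two results, valid for both scalar fields:
\begin{itemize}
\item[(i)] if $K$ is scattered (every nonempty subset of $K$ has an isolated point), then the norm attaining $N$-linear forms on $C(K)$ are dense for every $N$;
\item[(ii)] for $N=2$ they are dense for every compact Hausdorff space $K$.
\end{itemize}
The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Are the norm attaining trilinear forms dense in the space of all trilinear forms on $C(K)$, for every compact Hausdorff space $K$?}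
\medskip

Since no condition on $K$ is needed for $N\le 2$, one would guess that clearing the open set on which a norming function has modulus less than one stays cheap for $N=3$, and that the scalar field plays no role. Both guesses fail: the answer is yes for $\mathbb K=\mathbb C$ and no for $\mathbb K=\mathbb R$. Call $x\in C(K)$ \emph{unimodular} if $|x|\equiv1$.

\begin{theorem}\label{thm:positive}
Let $N\ge1$, and let either $\mathbb K=\mathbb C$ and $K$ be any compact Hausdorff space, or $\mathbb K=\mathbb R$ and $K$ be a totally disconnected compact Hausdorff space. Let $A$ be an $N$-linear form on $C(K)$ with $\|A\|=1$, let $0<\varepsilon\le1$, and let $x_1,\dots,x_N\in C(K)$ be unimodular with $|A(x_1,\dots,x_N)|\ge1-\varepsilon$. Then there is an $N$-linear form $A'$ with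
\[
|A'(x_1,\dots,x_N)|=\|A'\|=1\qquad\text{and}\qquad\|A-A'\|\le\tfrac52\sqrt\varepsilon .
\]
Such $x_1,\dots,x_N$ exist for every $\varepsilon>0$. Hence the norm attaining $N$-linear forms on $C(K)$ are dense.
\end{theorem}

\begin{theorem}\label{thm:negative}
Let $\mathbb K=\mathbb R$ and let $K$ be a compact Hausdorff space that contains a connected compact metrizable subset $C$ with more than one point, for example $K=C=[0,1]$. Then for every $N\ge3$ the norm attaining $N$-linear forms on $C(K)$ are not dense.
\end{theorem}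

\begin{corollary}\label{cor:metrizable}
Let $\mathbb K=\mathbb R$, let $K$ be compact metrizable and let $N\ge3$. The norm attaining $N$-linear forms on $C(K)$ are dense if and only if $K$ is totally disconnected.
\end{corollary}

\begin{proof}
If $K$ is totally disconnected, apply Theorem~\ref{thm:positive}. Otherwise some connected component of $K$ has more than one point. Components are closed, so this one can serve as $C$ in Theorem~\ref{thm:negative}.
\end{proof}

A connected set with more than one point has no isolated point, so scattered spaces are totally disconnected and Theorem~\ref{thm:positive} contains (i). For real scalars and nonmetrizable $K$ that are not totally disconnected and contain no metrizable continuum with more than one point, we do not decide the question.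

The dividing line between the two theorems is the supply of unimodular functions. In the setting of Theorem~\ref{thm:positive} there are enough of them to compute the norm of every form, so no open set has to be cleared, and an argument in a Banach algebra does the rest (Section~\ref{sec:positive}). On a connected set the only real unimodular functions are the constants $\pm1$. The counterexample is a trilinear form $A$ that vanishes when its third argument is constant on $C$, and that has a piece of fixed size on every open set meeting $C$. Section~\ref{sec:model} shows on a $4\times4$ example why such a piece obstructs norm attainment. Sections~\ref{sec:signs} and~\ref{sec:tools} prepare the construction, Section~\ref{sec:form} defines $A$, Section~\ref{sec:far} proves that no form near $A$ attains its norm, and Section~\ref{sec:higher} passes to $N>3$.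

\section{Attaining the norm at unimodular functions}\label{sec:positive}

Consider first $N=1$, $\mathbb K=\mathbb R$ and $x_1=1$. If $\nu=\nu_+-\nu_-$ is a measure with $\|\nu\|=1$ and $\nu(K)\ge1-\varepsilon$, then $\|\nu_-\|\le\varepsilon/2$, and the probability measure $\nu'=\nu_+/\|\nu_+\|$ attains its norm at $1$ and satisfies $\|\nu-\nu'\|=2\|\nu_-\|\le\varepsilon$. So a functional that almost attains its norm at $1$ is close to one that attains its norm at the same point. This proof uses the order of $C(K)$. We give one that uses the multiplication, because the multiplication passes to the tensor product on which $N$-linear forms become linear.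

\subsection{Functionals that are almost norming at the unit}

\begin{lemma}\label{lem:algebra}
Let $E$ be a unital Banach algebra over $\mathbb K$ with $\|1\|=1$. Let $0<\varepsilon\le1$ and let $f\in E^*$ satisfy $\|f\|=1$, $f(1)\in\mathbb R$ and $f(1)\ge1-\varepsilon$. Then there is $g\in E^*$ with $g(1)=\|g\|=1$ and $\|f-g\|\le\frac52\sqrt\varepsilon$.
\end{lemma}

The object to look at is the one-sided derivative of the norm at $1$,
\[
v(a)=\lim_{t\downarrow0}\frac{\|1+ta\|-1}{t}\qquad(a\in E),
\]
which for $E=C(K)$ is $v(a)=\max_K\operatorname{Re}a$. A functional $g$ with $\operatorname{Re}g\le v$ has the property that we want, so the task is to show that $\operatorname{Re}f$ is almost dominated by $v$. From $f(1)\ge1-\varepsilon$ we get $\operatorname{Re}f(a)\le(\|1+ta\|-1+\varepsilon)/t$. To use this, the difference quotient must approach $v(a)$ at a rate that does not depend on $a$. This is where the algebra structure enters, through the exponential function.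

\begin{proof}
The limit $v(a)$ exists because $t\mapsto\|1+ta\|$ is convex. We have $|v(a)|\le\|a\|$, $v(-1)=-1$ and $v(sa)=sv(a)$ for $s\ge0$. The inequality $\|1+t(a+b)\|\le\frac12\|1+2ta\|+\frac12\|1+2tb\|$ gives $v(a+b)\le v(a)+v(b)$. Thus $v$ is a sublinear functional on $E$, regarded as a real vector space.

\emph{A uniform rate.} Let $\|a\|\le1$ and $0<t\le1$. Since $(1+ta/n)^n\to\exp(ta)$ and
\[
\|(1+ta/n)^n\|\le\|1+ta/n\|^n=\bigl(1+\tfrac tn v(a)+o(\tfrac1n)\bigr)^n\to e^{tv(a)},
\]
we have $\|\exp(ta)\|\le e^{tv(a)}$. Put $\gamma(t)=e^t-1-t=\sum_{k\ge2}t^k/k!\le(e-2)t^2$. The power series give $\|\exp(ta)-1-ta\|\le\gamma(t)$ and, because $|v(a)|\le1$, also $e^{tv(a)}\le1+tv(a)+\gamma(t)$. Therefore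
\[
\|1+ta\|\le1+tv(a)+2\gamma(t).
\]

\emph{Almost domination.} It follows that $1-\varepsilon+t\operatorname{Re}f(a)\le\operatorname{Re}f(1+ta)\le1+tv(a)+2(e-2)t^2$. With $t=\sqrt\varepsilon$ this reads $\operatorname{Re}f(a)\le v(a)+(2(e-2)+1)\sqrt\varepsilon\le v(a)+\rho$, where $\rho=\frac52\sqrt\varepsilon$. By positive homogeneity, $\operatorname{Re}f(a)\le v(a)+\rho\|a\|$ for all $a\in E$.

\emph{Splitting.} On the real vector space $E\times E$ the functional $p(a,b)=v(a)+\rho\|b\|$ is sublinear, and on the diagonal it dominates the linear functional $(a,a)\mapsto\operatorname{Re}f(a)$. The Hahn--Banach theorem extends the latter to a real-linear functional $(a,b)\mapsto g_0(a)+h_0(b)$ dominated by $p$. Then $\operatorname{Re}f=g_0+h_0$, and setting $b=0$ or $a=0$ gives $g_0\le v$ and $h_0\le\rho\|\cdot\|$. Every real-linear functional is the real part of a unique $\mathbb K$-linear functional with the same norm. Write $g_0=\operatorname{Re}g$ and $h_0=\operatorname{Re}h$ accordingly. Then $f=g+h$ and $\|h\|\le\rho$. From $\operatorname{Re}g\le v\le\|\cdot\|$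 we get $\|g\|\le1$, and $\operatorname{Re}g(1)=-\operatorname{Re}g(-1)\ge-v(-1)=1$. Hence $g(1)=1=\|g\|$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:positive}}

\emph{Linearization.} On the algebraic tensor product of $N$ copies of $C(K)$ the projective norm is
\[
\|\tau\|=\inf\Bigl\{\sum_i\|a_1^i\|\cdots\|a_N^i\| \;:\; \tau=\sum_ia_1^i\otimes\cdots\otimes a_N^i\Bigr\}.
\]
Let $E$ be the completion. Recall that $\|a_1\otimes\cdots\otimes a_N\|=\|a_1\|\cdots\|a_N\|$, and that the formula $A_{\rm lin}(a_1\otimes\cdots\otimes a_N)=A(a_1,\dots,a_N)$ defines a linear isometry $A\mapsto A_{\rm lin}$ from the space of $N$-linear forms onto $E^*$. The algebraic tensor product is a commutative algebra under $(a_1\otimes\cdots\otimes a_N)(b_1\otimes\cdots\otimes b_N)=a_1b_1\otimes\cdots\otimes a_Nb_N$. Multiplying a representation of $\tau$ by a representation of $\tau'$ term by term shows $\|\tau\tau'\|\le\|\tau\|\|\tau'\|$. So $E$ is a Banach algebra with unit $1=1\otimes\cdots\otimes1$ of norm one.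

\emph{Construction of $A'$.} After multiplying $A$ by a scalar of modulus one, which we undo at the end, $A(x_1,\dots,x_N)\ge1-\varepsilon$. Let $e=x_1\otimes\cdots\otimes x_N$. Because the $x_j$ are unimodular, $e$ is invertible with $e^{-1}=\bar x_1\otimes\cdots\otimes\bar x_N$ and $\|e\|=\|e^{-1}\|=1$. Hence $\|e\tau\|\le\|\tau\|=\|e^{-1}e\tau\|\le\|e\tau\|$: multiplication by $e$ is an isometry of $E$ onto itself that carries $1$ to $e$. The functional $f(\tau)=A_{\rm lin}(e\tau)$ has $\|f\|=1$ and $f(1)\ge1-\varepsilon$. Let $g$ be given by Lemma~\ref{lem:algebra} and define $A'$ by $A'_{\rm lin}(\tau)=g(e^{-1}\tau)$. Then $\|A'\|=\|g\|=1$, $A'(x_1,\dots,x_N)=g(1)=1$ and $\|A-A'\|=\|f-g\|\le\frac52\sqrt\varepsilon$.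

\emph{Existence of $x_1,\dots,x_N$.} Only this step uses the hypothesis on $\mathbb K$ and $K$. We show that the unit ball of $C(K)$ is the closed convex hull of the unimodular functions. This suffices: $|A|$ is convex and continuous in each variable, so in any $N$-tuple from the ball the entries can be replaced, one after the other, by unimodular functions with an arbitrarily small loss in $|A|$.

Let $\mathbb K=\mathbb C$ and $\|x\|\le\varrho<1$. For $|\zeta|\le\varrho$ the function $w\mapsto(\zeta+w)/(1+\bar\zeta w)$ is holomorphic on a neighborhood of the closed unit disk and has the value $\zeta$ at $0$. It has modulus one for $|w|=1$, since then $|\zeta+w|=|\bar\zeta+\bar w|=|\bar\zeta w+1|$. The mean value property gives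
\[
x=\frac1{2\pi}\int_0^{2\pi}\frac{x+e^{i\theta}}{1+\bar xe^{i\theta}}\,d\theta
\]
pointwise on $K$. The map $(\zeta,\theta)\mapsto(\zeta+e^{i\theta})/(1+\bar\zeta e^{i\theta})$ is uniformly continuous on $\{|\zeta|\le\varrho\}\times[0,2\pi]$, so the Riemann sums converge to $x$ uniformly on $K$. They are convex combinations of unimodular functions, and the functions of norm less than one are dense in the ball.

Let $\mathbb K=\mathbb R$ and let $K$ be totally disconnected. A totally disconnected compact Hausdorff space has a base of clopen sets. Given $\|x\|\le1$ and $\eta>0$, cover $K$ by finitely many clopen sets on which $x$ oscillates by less than $\eta$, and make them disjoint. This gives a clopen partition $K_1,\dots,K_m$ and numbers $c_i\in[-1,1]$ with $\|x-\sum_ic_i1_{K_i}\|\le\eta$. The point $(c_1,\dots,c_m)$ is a convex combination of vertices of the cube $[-1,1]^m$, so $\sum_ic_i1_{K_i}$ is a convex combination of continuous $\pm1$-valued functions.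

\emph{Denseness.} The zero form attains its norm, and for $A\ne0$ the preceding steps apply to $A/\|A\|$. \qed

\begin{remark}\label{rem:sqrt}
For $\mathbb K=\mathbb C$ the order $\sqrt\varepsilon$ cannot be improved in general. Let $N=1$, let $K$ have two points, let $A$ be the measure with masses $\frac12e^{i\theta}$ and $\frac12e^{-i\theta}$ for a small $\theta>0$, and let $x_1=1$. Then $\|A\|=1$ and $A(1)=\cos\theta=:1-\varepsilon$. If $\|A'\|=|A'(1)|=1$, then both masses of $A'$ lie on a line $\mathbb Re^{i\varphi}$. Measuring the distances of the masses of $A$ to this line,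
\[
\|A-A'\|\ge\tfrac12|\sin(\theta-\varphi)|+\tfrac12|\sin(\theta+\varphi)|=\max\{\sin\theta\,|\cos\varphi|,\ \cos\theta\,|\sin\varphi|\}.
\]
Either $|\cos\varphi|\ge\cos\theta$ or $|\sin\varphi|\ge\sin\theta$, so the maximum is at least $\sin\theta\cos\theta\sim\sqrt{2\varepsilon}$.
\end{remark}

\section{The obstruction in a finite model}\label{sec:model}

From now on the scalars are real. Suppose that a trilinear form attains its norm at $(x,y,z)$, where $x$ and $y$ take only the values $\pm1$ and $z$ vanishes on some part of the space. Three changes keep the point inside the product of the unit balls: change the sign of $x$ on a small set, change the sign of $y$ on a small set, and give $z$ arbitrary values in $[-1,1]$ where it vanishes. None of them, and no combination, may increase the form. The sum of these inequalities is a lower bound for the norm.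

Let $\ell_\infty^m$ be $\mathbb R^m$ with the maximum norm, $1_\sigma$ the $\sigma$-th unit vector and $\mathbf 1=(1,\dots,1)$. A trilinear form on $\ell_\infty^\kappa\times\ell_\infty^\kappa\times\ell_\infty^{1+M}$ can be written as $T(u,v,f)=\sum_{n=0}^Mf_n\beta_n(u,v)$ with bilinear forms $\beta_n$.

\begin{proposition}\label{prop:model}
Assume that $\beta_n(\mathbf 1,\cdot)=0$ and $\beta_n(\cdot,\mathbf 1)=0$ for $n\ge1$, and that $T(\mathbf 1,\mathbf 1,z)=\|T\|$ for $z=(1,0,\dots,0)$. Then
\[
\sum_{n=1}^M\ \sum_{\sigma,\tau=1}^\kappa|\beta_n(1_\sigma,1_\tau)|\le(\kappa-1)\,\|T\| .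
\]
\end{proposition}

\begin{proof}
Fix $\sigma,\tau$, and let $f_0=1$ and $f_n=\operatorname{sgn}\beta_n(1_\sigma,1_\tau)$ for $n\ge1$. The inequality $T(\mathbf 1-2\cdot1_\sigma,\mathbf 1-2\cdot1_\tau,f)\le\|T\|=\beta_0(\mathbf 1,\mathbf 1)$ expands to
\[
-2\beta_0(1_\sigma,\mathbf 1)-2\beta_0(\mathbf 1,1_\tau)+4\beta_0(1_\sigma,1_\tau)+4\sum_{n\ge1}|\beta_n(1_\sigma,1_\tau)|\le0 .
\]
Sum over the $\kappa^2$ pairs $(\sigma,\tau)$. The first three terms add up to $(-2\kappa-2\kappa+4)\|T\|$.
\end{proof}

\begin{example}\label{ex:four}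
Let $\kappa=4$ and $r_1=(+,+,-,-)$, $r_2=(+,-,+,-)$, $r_3=(+,-,-,+)$, with entries $\pm1$. The vectors $\mathbf 1,r_1,r_2,r_3$ are orthogonal and have Euclidean length $2$. Let $M=9$ and
\[
S(u,v,f)=\sum_{i,j=1}^3f_{ij}\langle r_i,u\rangle\langle r_j,v\rangle .
\]
Then $\|S\|=a^2$, where $a$ is the maximum over the cube $[-1,1]^4$ of the convex function $u\mapsto\sum_i|\langle r_i,u\rangle|$. At the vertices $\pm\mathbf 1$, $\pm r_i$ and $\pm(\mathbf 1-2\cdot1_\sigma)$ its values are $0$, $4$ and $6$, and these are all $16$ vertices. So $\|S\|=36$. On the other hand, each of the nine bilinear forms has sixteen entries $\pm1$. Proposition~\ref{prop:model} says: if $T=f_0\beta_0+S$ attains its norm at $(\mathbf 1,\mathbf 1,(1,0,\dots,0))$, then $\|T\|\ge144/3=48$, whatever $\beta_0$ is. The value $48$ occurs for $\beta_0(u,v)=3\langle\mathbf 1,u\rangle\langle\mathbf 1,v\rangle$. Indeed $\beta_0(\mathbf 1,\mathbf 1)=48$, and by the Cauchy--Schwarz inequality $|T(u,v,f)|\le(F(u)F(v))^{1/2}$, where $F(u)=3\langle\mathbf 1,u\rangle^2+(\sum_i|\langle r_i,u\rangle|)^2\le3\cdot4|u|^2\le48$.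
\end{example}

The example exhibits a gap. A form that contains the block $S$, and is maximal at a point where the third argument vanishes on the block, has norm at least the \emph{threshold} $48$, while the block itself has norm only $36$. To turn this into a counterexample on $C(K)$, the coordinates $\sigma$ become the atoms $Q_\sigma$ of a partition into $\kappa$ sets of measure $1/\kappa$ for a probability measure $\mu$, the coordinates $f_n$ become functionals $w_n(f)$ of norm one supported on pairs of points, and a block has the shape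
\[
\frac1L\sum_{n=1}^Mw_n(f)\int ue_n\,d\mu\int ve_n'\,d\mu ,
\]
where $e_n,e_n'$ are $\pm1$-valued and constant on the atoms. Each entry has modulus $1/(L\kappa^2)$, so the threshold is $M/(L(\kappa-1))$, and the choice $M=L\kappa$ makes it approximately $1$. The form $\beta_0$ stands for everything outside the block. Three difficulties arise.

\begin{enumerate}
\item We know neither the open set on which $z$ vanishes nor the scale at which $x$ and $y$ are nearly constant. So every open set must carry blocks with arbitrarily large $\kappa$, and the \emph{sum} of all blocks must have norm less than $1$. We make the blocks orthogonal in $L_2(\mu)$ and bound each one by $c\,\|Du\|_2\|Dv\|_2$ up to a summable error, where $D$ is the orthogonal projection that belongs to the block and $c<1$.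
\item The norm attaining form is only close to our form, and the error is spread over $\kappa^2$ inequalities. Grothendieck's inequality bounds the total error by a multiple of $L\varepsilon$. For this reason $L$ must not grow with $\kappa$; and $L=1$ leaves no gap, since a single term of the block has norm $1/L$.
\item The hypothesis $\beta_n(\mathbf 1,\cdot)=0=\beta_n(\cdot,\mathbf 1)$ is not available for the perturbed form. It is replaced by the fact that a \emph{bilinear} form is small on all but finitely many of a sequence of disjoint open sets.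
\end{enumerate}

\section{Balanced sign vectors}\label{sec:signs}

This section produces the sign patterns of $e_n$ and $e_n'$ and the constant $c<1$. Blocks at different scales are orthogonal if each $e_n$ has mean zero on every atom of the previous partition, and this is the reason for the balance condition below.

Fix an integer $b\ge0$ and put $\kappa=4^{b+1}$. Index the coordinates of $\mathbb R^\kappa$ by pairs $\sigma=(s,j)$ with $1\le s\le4^b$ and $1\le j\le4$, and write $U_s=(U(s,j))_{j\le4}$ for the $s$-th \emph{group} of coordinates of $U$. Let $\langle\cdot,\cdot\rangle$ and $|\cdot|$ be the Euclidean inner product and norm. Let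
\[
W=\Bigl\{U\in\mathbb R^\kappa:\ \sum_{j=1}^4U(s,j)=0\ \text{ for all }s\Bigr\},\qquad\Omega=W\cap\{\pm1\}^\kappa .
\]
The elements of $\Omega$ have two signs $+$ and two signs $-$ in each group; for $b=0$ they are the vectors $\pm r_i$ of Example~\ref{ex:four}. Let $r$ be uniformly distributed on $\Omega$, and for $U\in\mathbb R^\kappa$ put
\[
X_U=\langle r,U\rangle=\sum_sY_s,\qquad Y_s=\langle r_s,U_s\rangle,\qquad m(U)=\mathbb E|X_U| .
\]
The groups $r_s$ are independent and $-r_s$ has the same distribution as $r_s$, so the $Y_s$ are independent and symmetric. The function $m$ is a seminorm.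

\begin{lemma}\label{lem:moments}
Let $U\in\mathbb R^\kappa$ and $\lambda\in\mathbb R$.
\begin{itemize}
\item[(a)] $\mathbb EX_U^2\le\frac43|U|^2$, with equality if $U\in W$. In particular $m(U)\le2|U|$.
\item[(b)] $\mathbb E\exp(\lambda X_U)\le\exp(2\lambda^2|U|^2)$ and $\mathbb E\exp\bigl(\lambda(|X_U|-m(U))\bigr)\le\exp(4\lambda^2|U|^2)$. If $|U|=1$, then $\mathbb E\exp(X_U^2/16)\le\sqrt2$.
\item[(c)] If $U\in W$ and $|U(\sigma)|\le2$ for all $\sigma$, then $m(U)\le\sqrt{8/(3\pi)}\,|U|+14\,|U|^{2/3}$.
\end{itemize}
\end{lemma}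

\begin{proof}
(a) By symmetry under permutations, $\mathbb E\,r(s,j)r(s,j')$ has the same value $c_0$ for all $j\ne j'$, and $0=\mathbb E(\sum_jr(s,j))^2=4+12c_0$ gives $c_0=-\frac13$. Hence
\[
\mathbb EY_s^2=|U_s|^2-\tfrac13\sum_{j\ne j'}U(s,j)U(s,j')=\tfrac43|U_s|^2-\tfrac13\Bigl(\sum_jU(s,j)\Bigr)^2 .
\]
Sum over $s$, and use $m(U)\le(\mathbb EX_U^2)^{1/2}$.

(b) We have $|Y_s|\le|r_s||U_s|=2|U_s|$. By symmetry and $\cosh\xi\le e^{\xi^2/2}$, $\mathbb Ee^{\lambda Y_s}=\mathbb E\cosh(\lambda Y_s)\le e^{2\lambda^2|U_s|^2}$, and independence gives the first bound. Let $X'$ be an independent copy of $X=X_U$. Jensen's inequality in $X'$, the symmetry of $|X|-|X'|$ and of $X-X'$, and $\bigl||X|-|X'|\bigr|\le|X-X'|$ give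
\begin{align*}
\mathbb Ee^{\lambda(|X|-m(U))}&\le\mathbb Ee^{\lambda(|X|-|X'|)}=\mathbb E\cosh\bigl(\lambda(|X|-|X'|)\bigr)\\
&\le\mathbb E\cosh\bigl(\lambda(X-X')\bigr)=\mathbb Ee^{\lambda X}\,\mathbb Ee^{-\lambda X'}\le e^{4\lambda^2|U|^2}.
\end{align*}
For the last bound let $\gamma$ be a standard normal variable independent of $r$. Then $\mathbb Ee^{\gamma\xi}=e^{\xi^2/2}$ for real $\xi$, so for $|U|=1$
\[
\mathbb Ee^{X^2/16}=\mathbb Ee^{\gamma X/\sqrt8}\le\mathbb Ee^{\gamma^2/4}=\sqrt2 .
\]

(c) We compare $X_U$ with a Gaussian variable by exchanging the summands one at a time. Let $U\ne0$, $\varsigma^2=\mathbb EX_U^2=\frac43|U|^2$, $h>0$, and smooth the absolute value to $\phi(\xi)=\sqrt{h^2+\xi^2}$. Then $|\xi|\le\phi(\xi)\le h+|\xi|$, and $\phi'=\xi/\phi$, $\phi''=h^2/\phi^3$, $\phi'''=-3h^2\xi/\phi^5$ are bounded, with $|\phi'''|\le3h^2/\phi^4\le3/h^2$. Let $\Gamma_s$ be centered Gaussian variables with $\mathbb E\Gamma_s^2=\mathbb EY_s^2$, independent of each other and of $r$, and let $R_s=\sum_{l<s}\Gamma_l+\sum_{l>s}Y_l$. Expand $\phi(R_s+Y_s)$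 and $\phi(R_s+\Gamma_s)$ to second order at $R_s$. Since $R_s$ is independent of $Y_s$ and $\Gamma_s$, whose first two moments agree, the terms of order at most two have the same expectation, and
\[
|\mathbb E\phi(R_s+Y_s)-\mathbb E\phi(R_s+\Gamma_s)|\le\frac16\cdot\frac3{h^2}\bigl(\mathbb E|Y_s|^3+\mathbb E|\Gamma_s|^3\bigr).
\]
Now $|Y_s|\le8$, so $\mathbb E|Y_s|^3\le8\,\mathbb EY_s^2$ and $\mathbb E|\Gamma_s|^3=2\sqrt{2/\pi}\,(\mathbb EY_s^2)^{3/2}\le1.6\cdot8\,\mathbb EY_s^2$; the two constants add up to less than $21$. Since $R_s+\Gamma_s=R_{s+1}+Y_{s+1}$, the differences telescope from $X_U$ to $\Gamma=\sum_s\Gamma_s$, a centered Gaussian variable of variance $\varsigma^2$ with $\mathbb E|\Gamma|=\sqrt{2/\pi}\,\varsigma$. Therefore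
\[
m(U)\le\mathbb E\phi(X_U)\le\mathbb E\phi(\Gamma)+\frac{21\varsigma^2}{2h^2}\le h+\sqrt{2/\pi}\,\varsigma+\frac{21\varsigma^2}{2h^2}.
\]
With $h=\varsigma^{2/3}$ we obtain $m(U)\le\sqrt{2/\pi}\,\varsigma+12\varsigma^{2/3}$, and $12(4/3)^{1/3}<14$.
\end{proof}

The constant $c$ will be close to $8/(3\pi)<0.85$, the product of the loss $4/3$ caused by the balance condition and the Gaussian gain $2/\pi$. Part (a) alone would give $4/3$. Groups of two instead of four would cost the factor $2$, since $\langle(1,-1),(\xi,-\xi)\rangle^2=2|(\xi,-\xi)|^2$, and $2\cdot2/\pi>1$. This is why the partitions are $4$-adic.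

A block cannot use all of $\Omega\times\Omega$, because the number of its terms is limited to $L\kappa$. The next lemma shows that a sample of this size reproduces the mean value $m(U)m(V)$ of $|\langle r,U\rangle\langle r',V\rangle|$ for independent $r,r'$, uniformly in $U$ and $V$. Two independent families are needed: with $r'=r$ and $U=V$ the mean value is $\mathbb EX_U^2$, and the Gaussian gain is lost.

\begin{lemma}\label{lem:sample}
For every $\vartheta\in(0,1)$ there is $L\in\mathbb N$, depending only on $\vartheta$, such that for every $b\ge0$, with $\kappa=4^{b+1}$ and $M=L\kappa$, there are $r_1,\dots,r_M,r_1',\dots,r_M'\in\Omega$ with the following properties for all $U,V\in\mathbb R^\kappa$: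
\begin{itemize}
\item[(i)] $\sum_n\langle r_n,U\rangle^2\le64M|U|^2$ and $\sum_n\langle r_n',U\rangle^2\le64M|U|^2$;
\item[(ii)] $q(U,V):=\frac1M\sum_n|\langle r_n,U\rangle\langle r_n',V\rangle|\le m(U)m(V)+\vartheta|U||V|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $t=\vartheta/6$, $h=\vartheta/272$, and choose $L$ with $5e^{-L/2}<\frac12$ and $(3/h)^2e^{-t^2L/1024}<\frac12$. For $0<\eta\le1$ a maximal $\eta$-separated subset of the unit sphere of $\mathbb R^\kappa$ is an $\eta$-net, and comparing volumes of balls of radius $\eta/2$ shows that it has at most $(1+2/\eta)^\kappa$ points. Fix a $\frac12$-net $\mathcal N_0$ with at most $5^\kappa$ points and an $h$-net $\mathcal N$ with at most $(3/h)^\kappa$ points. All tail bounds below come from $\mathbb P(\Xi>a)\le e^{-\lambda a}\,\mathbb Ee^{\lambda\Xi}$, $\lambda>0$, and Lemma~\ref{lem:moments}(b).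

\emph{Property (i).} Let $r_1,\dots,r_M$ be independent and uniform on $\Omega$. For $|U|=1$,
\[
\mathbb P\Bigl(\sum_n\langle r_n,U\rangle^2>16M\Bigr)\le e^{-M}2^{M/2}\le e^{-M/2}.
\]
If the linear map $\Lambda U=(\langle r_n,U\rangle)_{n\le M}$ satisfies $|\Lambda U|\le4\sqrt M$ on $\mathcal N_0$, then $\|\Lambda\|\le4\sqrt M+\frac12\|\Lambda\|$, so $\|\Lambda\|\le8\sqrt M$. Thus (i) fails for a random family with probability at most $5^\kappa e^{-M/2}=(5e^{-L/2})^\kappa<\frac12$.

\emph{Choice of the $r_n$.} For $|U|=1$ and $\lambda=t/8$,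
\[
\mathbb P\Bigl(\sum_n\bigl(|\langle r_n,U\rangle|-m(U)\bigr)>tM\Bigr)\le e^{-\lambda tM+4\lambda^2M}=e^{-t^2M/16}.
\]
The probability that this happens for some $U\in\mathcal N$ is at most $((3/h)e^{-t^2L/16})^\kappa<\frac12$. So we can fix $r_1,\dots,r_M$ that satisfy (i) and $\frac1M\sum_n|\langle r_n,U\rangle|\le m(U)+t$ for all $U\in\mathcal N$.

\emph{Choice of the $r_n'$.} Let $r_1',\dots,r_M'$ be independent and uniform on $\Omega$. For $U,V\in\mathcal N$ the numbers $c_n=|\langle r_n,U\rangle|$ are now fixed and $\sum_nc_n^2\le64M$. With $\lambda=t/512$,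
\[
\mathbb P\Bigl(\sum_nc_n\bigl(|\langle r_n',V\rangle|-m(V)\bigr)>tM\Bigr)\le e^{-\lambda tM+4\lambda^2\cdot64M}=e^{-t^2M/1024}.
\]
The probability that this happens for some pair in $\mathcal N\times\mathcal N$ is at most $((3/h)^2e^{-t^2L/1024})^\kappa<\frac12$. So we can fix $r_1',\dots,r_M'$ that satisfy (i) and, for all $U,V\in\mathcal N$,
\[
q(U,V)\le m(V)\cdot\frac1M\sum_nc_n+t\le m(V)\bigl(m(U)+t\bigr)+t\le m(U)m(V)+3t .
\]

\emph{From the net to the sphere.} By (i) and the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:q64}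
q(U,V)\le64|U||V|\qquad(U,V\in\mathbb R^\kappa).
\end{equation}
Let $|U|=|V|=1$ and take $U_0,V_0\in\mathcal N$ with $|U-U_0|\le h$, $|V-V_0|\le h$. Since $q$ is subadditive in each variable, $q(U,V)\le q(U_0,V_0)+q(U-U_0,V)+q(U_0,V-V_0)\le q(U_0,V_0)+128h$. Since $m$ is a seminorm with $m\le2|\cdot|$,
\[
m(U_0)m(V_0)-m(U)m(V)=m(U_0)\bigl(m(V_0)-m(V)\bigr)+\bigl(m(U_0)-m(U)\bigr)m(V)\le8h .
\]
Hence $q(U,V)\le m(U)m(V)+3t+136h=m(U)m(V)+\vartheta$, and (ii) follows by homogeneity.
\end{proof}

\section{Borel arguments, Grothendieck's inequality, bump functions}\label{sec:tools}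

\subsection{Extension to Borel functions}
On a connected space the sign of a continuous function cannot be changed on a small set, so we let the first two arguments be Borel functions. Let $B(K)$ be the space of bounded real Borel functions on $K$ with the sup norm. By the Riesz representation theorem every functional on $C(K)$ is integration against a unique regular signed Borel measure, whose total variation is the norm of the functional.

Let $\Phi$ be a trilinear form on $C(K)$. For $v,f\in C(K)$ let $\nu_{v,f}$ represent $\Phi(\cdot,v,f)$. It depends bilinearly on $(v,f)$ and $\|\nu_{v,f}\|\le\|\Phi\|\|v\|\|f\|$. Put $\widetilde\Phi(u,v,f)=\int u\,d\nu_{v,f}$ for $u\in B(K)$. Next, for $u\in B(K)$ and $f\in C(K)$ let $\nu'_{u,f}$ represent the functional $\widetilde\Phi(u,\cdot,f)$ on $C(K)$, and put $\widetilde\Phi(u,v,f)=\int v\,d\nu'_{u,f}$ for $v\in B(K)$. The result is a trilinear form $\widetilde\Phi$ on $B(K)\times B(K)\times C(K)$ that extends $\Phi$, with $\|\widetilde\Phi\|=\|\Phi\|$, and $\Phi\mapsto\widetilde\Phi$ is linear.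

With this extension a maximizer can be brought into the position of Proposition~\ref{prop:model}.

\begin{lemma}\label{lem:normal}
Let the trilinear form $\Phi$ attain its norm at $(x_0,y_0,z_0)$ and let $p\in K$ satisfy $|z_0(p)|<1$. Then there are $x,y\in B(K)$ with $|x|\equiv|y|\equiv1$, an open set $G\ni p$, and $z\in C(K)$ with $\|z\|\le1$ and $z=0$ on $G$, such that $\widetilde\Phi(x,y,z)=\|\Phi\|$.
\end{lemma}

\begin{proof}
Replacing $x_0$ by $-x_0$ if necessary, $\Phi(x_0,y_0,z_0)=\|\Phi\|$. For $\nu=\nu_{y_0,z_0}$ we have $\|\nu\|\le\|\Phi\|=\int x_0\,d\nu\le\int|x_0|\,d|\nu|$, so $\int(1-|x_0|)\,d|\nu|\le0$ and $|\nu|(\{|x_0|<1\})=0$. Let $x=x_0$ on $\{|x_0|=1\}$ and $x=1$ elsewhere. Then $\widetilde\Phi(x,y_0,z_0)=\int x\,d\nu=\|\Phi\|$. The same argument with the measure $\nu'_{x,z_0}$ and the function $y_0$ gives $y$ with $|y|\equiv1$ and $\widetilde\Phi(x,y,z_0)=\|\Phi\|$.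

Choose $c>0$ with $|z_0(p)|<1-2c$ and let $G=\{|z_0|<1-2c\}$. Let $\chi=\psi(|z_0|)$, where $\psi\colon[0,1]\to[0,1]$ is continuous, equal to $1$ on $[0,1-2c]$ and to $0$ on $[1-c,1]$. Since $z_0\chi$ vanishes where $|z_0|\ge1-c$, we have $\|z_0\pm cz_0\chi\|\le1$. Hence $\|\Phi\|\pm c\,\widetilde\Phi(x,y,z_0\chi)\le\|\Phi\|$, that is, $\widetilde\Phi(x,y,z_0\chi)=0$. Take $z=z_0(1-\chi)$.
\end{proof}

\subsection{Grothendieck's inequality}
There is an absolute constant $K_G$ such that for all compact Hausdorff spaces $S,T$, every bounded bilinear form $\Psi$ on $C(S)\times C(T)$ and all finite families $f_n\in C(S)$, $g_n\in C(T)$,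
\begin{equation}\label{eq:groth}
\Bigl|\sum_n\Psi(f_n,g_n)\Bigr|\le K_G\|\Psi\|\,\Bigl\|\Bigl(\sum_nf_n^2\Bigr)^{1/2}\Bigr\|_\infty\Bigl\|\Bigl(\sum_ng_n^2\Bigr)^{1/2}\Bigr\|_\infty .
\end{equation}
Either factor may be $\ell_\infty^m=C(\{1,\dots,m\})$. Either factor may also be $B(K)$: finitely many bounded Borel functions are uniform limits of functions that are constant on the sets of a common finite Borel partition, and these functions form a copy of $\ell_\infty^m$ with the same pointwise operations and the same norm.

\begin{lemma}\label{lem:disjoint}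
Let $\Psi$ be a bounded bilinear form on $B(K)\times C(K)$, let $G_1,G_2,\dots$ be pairwise disjoint open subsets of $K$, and let
\[
a_i=\sup\{|\Psi(u,h)| :\ \|u\|\le1,\ \|h\|\le1,\ \operatorname{supp}h\subset G_i\}.
\]
Then $\sum_ia_i^2\le4K_G^2\|\Psi\|^2$. In particular $a_i\to0$.
\end{lemma}

\begin{proof}
Choose admissible $u_i,h_i$ with $\Psi(u_i,h_i)\ge a_i/2$. The $h_i$ have disjoint supports, so $\sum_ih_i^2\le1$, and \eqref{eq:groth} gives
\[
\tfrac12\sum_{i\le k}a_i^2\le\sum_{i\le k}\Psi(a_iu_i,h_i)\le K_G\|\Psi\|\Bigl(\sum_{i\le k}a_i^2\Bigr)^{1/2}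
\]
for every $k$.
\end{proof}

\subsection{Bump functions}
\begin{lemma}\label{lem:bumps}
Let $G\subset K$ be open, let $t_n,t_n'$ $(n\in J)$ be finitely many distinct points of $G$, and let $F\subset K$ be a finite set that contains none of them. Then there are $h_n\in C(K)$ with $\|h_n\|=1$, $h_n(t_n)=1$, $h_n(t_n')=-1$ and pairwise disjoint supports contained in $G\setminus F$.
\end{lemma}

\begin{proof}
Choose pairwise disjoint open neighborhoods of these points inside the open set $G\setminus F$. By Urysohn's lemma each neighborhood contains the support of a continuous function with values in $[0,1]$ that equals $1$ at the given point. Let $h_n$ be the function for $t_n$ minus the function for $t_n'$.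
\end{proof}

\section{The form $A$}\label{sec:form}

Let $K$ and $C$ be as in Theorem~\ref{thm:negative} and fix a metric $d$ for $C$. Being connected with more than one point, $C$ has no isolated point, so every nonempty relatively open subset of $C$ is infinite.

\subsection{Measure and partitions}
For words $\omega$ in the alphabet $\{1,2,3,4\}$ we define closed sets $F_\omega\subset C$ with nonempty interior relative to $C$. Let $F_\emptyset=C$. Given $F_\omega$, choose four points in its interior and let $F_{\omega1},\dots,F_{\omega4}$ be disjoint closed balls around them, contained in $F_\omega$, of positive radius at most $2^{-|\omega|}$. The compact set $\Delta=\bigcap_b\bigcup_{|\omega|=b}F_\omega$ is homeomorphic to $\{1,2,3,4\}^{\mathbb N}$. Let $\mu$ be the image on $\Delta$ of the uniform product measure, and let $\mathcal Q_b=\{\Delta\cap F_\omega:|\omega|=b\}$. Thus $\mathcal Q_b$ is a partition of $\Delta$ into $4^b$ Borel sets of measure $4^{-b}$, each set of $\mathcal Q_b$ is the union of four sets of $\mathcal Q_{b+1}$, and the diameters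 tend to zero. For $K=[0,1]$ one may take instead Lebesgue measure on $\Delta=[0,1)$ and the $4$-adic intervals.

We regard $\mu$ as the measure $B\mapsto\mu(B\cap\Delta)$ on the Borel sets of $K$. It is regular: inner regularity comes from the metrizable compact space $C$, and outer regularity follows by taking complements. Write $\langle u,u'\rangle_\mu=\int uu'\,d\mu$, and let $\|\cdot\|_1$, $\|\cdot\|_2$ be the norms of $L_1(\mu)$, $L_2(\mu)$. Let $P_bu$ be the function whose value on $Q\in\mathcal Q_b$ is the mean of $u$ over $Q$, and let $D_b=P_{b+1}-P_b$. We use two facts.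
\begin{itemize}
\item $P_bu\to u$ in $L_1(\mu)$ for all $u\in L_1(\mu)$. For $u\in C(K)$ the convergence is uniform on $\Delta$ because the diameters tend to zero; $C(K)$ is dense in $L_1(\mu)$; and $\|P_bu\|_1\le\|u\|_1$.
\item $\sum_b\|D_bu\|_2^2\le\|u\|_2^2$. The $P_b$ are orthogonal projections of $L_2(\mu)$ with increasing ranges, so the $D_b$ are orthogonal projections with mutually orthogonal ranges.
\end{itemize}

\subsection{Blocks}
Let $\vartheta=0.05$, let $L$ be given by Lemma~\ref{lem:sample}, and fix $b_0$ with
\begin{equation}\label{eq:b0}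
224\sum_{b\ge b_0}4^{-(b+1)/6}\le0.05 .
\end{equation}
For $b\ge b_0$ let $I_b$ be pairwise disjoint index sets with $L4^{b+1}$ elements, let $I=\bigcup_bI_b$, and let $r_n,r_n'$ $(n\in I_b)$ be the vectors of Lemma~\ref{lem:sample} for this $b$. Write $\mathcal Q_{b+1}=\{Q_\sigma\}$ with $\sigma=(s,j)$ as in Section~\ref{sec:signs}, the four sets $Q_{(s,j)}$ making up the $s$-th set of $\mathcal Q_b$. For $n\in I_b$ put
\[
e_n=\sum_\sigma r_n(\sigma)1_{Q_\sigma},\qquad e_n'=\sum_\sigma r_n'(\sigma)1_{Q_\sigma}.
\]
These functions belong to $B(K)$, have modulus one on $\Delta$ and vanish elsewhere. Identify a function that is constant on each $Q_\sigma$ with the vector of its values in $\mathbb R^\kappa$, $\kappa=4^{b+1}$. Then $D_bu\in W$ and $|D_bu|^2=\kappa\|D_bu\|_2^2$. The vector $P_bu$ is constant on each group, hence orthogonal to $r_n\in W$, and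
\[
\langle u,e_n\rangle_\mu=\tfrac1\kappa\langle r_n,P_{b+1}u\rangle=\tfrac1\kappa\langle r_n,D_bu\rangle ,\qquad\langle v,e_n'\rangle_\mu=\tfrac1\kappa\langle r_n',D_bv\rangle .
\]
With the function $q$ of Lemma~\ref{lem:sample} for this $b$ we obtain
\begin{equation}\label{eq:block}
\frac1L\sum_{n\in I_b}|\langle u,e_n\rangle_\mu\langle v,e_n'\rangle_\mu|=\frac{L\kappa}{L\kappa^2}\,q(D_bu,D_bv)=\frac1\kappa\,q(D_bu,D_bv).
\end{equation}

\subsection{Points}
Let $V_1,V_2,\dots$ be a countable base of nonempty relatively open subsets of $C$, and let $b\mapsto j(b)$, $b\ge b_0$, take every value in $\mathbb N$ infinitely often. The sets $V_j$ are infinite, so we can choose, block after block, points $t_n,t_n'\in V_{j(b)}$ for $n\in I_b$ such that all points $t_n,t_n'$ $(n\in I)$ are distinct. We say that block $b$ \emph{lies in} a set if all $t_n,t_n'$ with $n\in I_b$ belong to it. By construction,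
\begin{equation}\label{eq:everywhere}
\text{every open $G\subset K$ with $G\cap C\ne\emptyset$ contains blocks $b$ with $b$ arbitrarily large.}
\end{equation}
Put $w_n(f)=\frac12(f(t_n)-f(t_n'))$, so that $|w_n(f)|\le\|f\|$, and define
\begin{equation}\label{eq:A}
A(u,v,f)=\frac1L\sum_{n\in I}w_n(f)\,\langle u,e_n\rangle_\mu\langle v,e_n'\rangle_\mu .
\end{equation}
Differences of point evaluations are used so that $A$ does not see functions $f$ that are constant on $C$.

\begin{proposition}\label{prop:A}
\begin{itemize}
\item[(a)] For $u,v\in L_2(\mu)$, $\frac1L\sum_{n\in I}|\langle u,e_n\rangle_\mu\langle v,e_n'\rangle_\mu|\le64\|u\|_2\|v\|_2$. Thus \eqref{eq:A} defines a trilinear form $A$ on $C(K)$, and $\widetilde A$ is given by the same formula.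
\item[(b)] $A(u,v,f)=0$ if $f$ is constant on $C$.
\item[(c)] $\|A\|\le0.95$.
\item[(d)] For every open $G\subset K$ with $G\cap C\ne\emptyset$ there are $n\in I$ and $h\in C(K)$ with $\|h\|=1$, $\operatorname{supp}h\subset G$ and $\widetilde A(e_n,e_n',h)\ge\frac1{2L}$. In particular $\|A\|\ge\frac1{2L}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:block} and \eqref{eq:q64} the sum is at most $64\sum_b\|D_bu\|_2\|D_bv\|_2\le64\|u\|_2\|v\|_2$. For fixed $v,f\in C(K)$ the series \eqref{eq:A} is therefore a bounded functional of $u\in L_2(\mu)$, equal to $\int ug\,d\mu$ for some $g\in L_2(\mu)$. The measure $g\,d\mu$ is regular, so it is the representing measure of $A(\cdot,v,f)$, and \eqref{eq:A} holds for $\widetilde A(u,v,f)$ with $u\in B(K)$. For fixed $u\in B(K)$ and $f\in C(K)$ the series is a bounded functional of $v\in L_2(\mu)$, and the same argument extends the formula to $v\in B(K)$.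

(b) All points $t_n,t_n'$ lie in $C$, so $w_n(f)=0$ for all $n$.

(c) Let $\|u\|,\|v\|,\|f\|\le1$, and put $\alpha_b=\|D_bu\|_2\le1$, $\alpha_b'=\|D_bv\|_2\le1$, $\kappa=4^{b+1}$. The entries of $D_bu=P_{b+1}u-P_bu$ are bounded by $2$. By Lemma~\ref{lem:moments}(c),
\[
m(D_bu)\le\sqrt{\tfrac8{3\pi}}\,\kappa^{1/2}\alpha_b+14\kappa^{1/3},\qquad m(D_bv)\le\sqrt{\tfrac8{3\pi}}\,\kappa^{1/2}\alpha_b'+14\kappa^{1/3}.
\]
The product is at most $\frac8{3\pi}\kappa\alpha_b\alpha_b'+28\kappa^{5/6}+196\kappa^{2/3}$, and Lemma~\ref{lem:sample}(ii) gives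
\[
\tfrac1\kappa\,q(D_bu,D_bv)\le\bigl(\tfrac8{3\pi}+\vartheta\bigr)\alpha_b\alpha_b'+224\,\kappa^{-1/6}.
\]
Sum over $b\ge b_0$, using \eqref{eq:block}, \eqref{eq:b0} and $\sum_b\alpha_b\alpha_b'\le\|u\|_2\|v\|_2\le1$. This yields $|A(u,v,f)|\le\frac8{3\pi}+0.05+0.05<0.95$.

(d) By \eqref{eq:everywhere} there is $n\in I$ with $t_n,t_n'\in G$. By (a) there is a finite set $J\subset I\setminus\{n\}$ with $\frac1L\sum_{l\notin J\cup\{n\}}|\langle e_n,e_l\rangle_\mu\langle e_n',e_l'\rangle_\mu|\le\frac1{2L}$. Lemma~\ref{lem:bumps} gives $h$ supported in $G$ with $w_n(h)=1$ and $w_l(h)=0$ for $l\in J$. In the series for $\widetilde A(e_n,e_n',h)$ the term with index $n$ equals $\frac1L$, because $\langle e_n,e_n\rangle_\mu=\langle e_n',e_n'\rangle_\mu=1$, and the other terms add up to at most $\frac1{2L}$ in absolute value.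
\end{proof}

Part (d) marks the difference between two and three variables. By Lemma~\ref{lem:disjoint} a bilinear form cannot have a piece of fixed size on each of infinitely many disjoint open sets. The trilinear form $A$ has one on every open set that meets $C$.

\section{No form near $A$ attains its norm}\label{sec:far}

\begin{proposition}\label{prop:far}
Let $0<\varepsilon<\min\bigl\{\frac1{4L},\frac{0.05}{1+K_GL}\bigr\}$. If $A'$ is a trilinear form on $C(K)$ with $\|A'-A\|\le\varepsilon$, then $A'$ does not attain its norm.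
\end{proposition}

\begin{proof}
Suppose that $A'$ attains its norm at $(x_0,y_0,z_0)$, and put $Z=A'-A$. We show that $\|A'\|\ge1-K_GL\varepsilon$. Together with $\|A'\|\le0.95+\varepsilon$ this gives $0.05\le(1+K_GL)\varepsilon$, which contradicts the choice of $\varepsilon$.

\medskip
\emph{Step 1: an open set on which the third argument vanishes.} Suppose $|z_0|=1$ on $C$. Since $z_0$ is real and $C$ is connected, $z_0$ is constant on $C$, so $A(x_0,y_0,z_0)=0$ and $\|A'\|=|Z(x_0,y_0,z_0)|\le\varepsilon$. Then $\|A\|\le2\varepsilon<\frac1{2L}$, contrary to Proposition~\ref{prop:A}(d). So $|z_0(p)|<1$ for some $p\in C$. Lemma~\ref{lem:normal} provides $x,y\in B(K)$ with $|x|\equiv|y|\equiv1$, an open set $G\ni p$ and $z\in C(K)$ with $\|z\|\le1$, $z=0$ on $G$ and $\widetilde{A'}(x,y,z)=\|A'\|$.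

\medskip
\emph{Step 2: a sequence of blocks.} We need blocks on which the bilinear forms $\widetilde{A'}(\cdot,y,\cdot)$ and $\widetilde{A'}(x,\cdot,\cdot)$ are small, and Lemma~\ref{lem:disjoint} asks for disjoint open sets. Extend $d(\cdot,p)$ from $C$ to a function $\varrho\in C(K)$ by the Tietze theorem. The set $\varrho(C)$ is an interval that contains $0$ and a positive number. Choose $\eta>0$ with $[0,\eta]\subset\varrho(C)$ and $\{c\in C:\varrho(c)<\eta\}\subset G$. The open sets
\[
G_i=G\cap\bigl\{\tfrac\eta{i+1}<\varrho<\tfrac\eta i\bigr\}\qquad(i=1,2,\dots)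
\]
are pairwise disjoint, and each of them meets $C$. By \eqref{eq:everywhere} there is $b_i\ge\max\{i,b_0\}$ such that block $b_i$ lies in $G_i$. Let $\alpha_i$ be the supremum of $|\widetilde{A'}(u,y,h)|$ and $|\widetilde{A'}(x,u,h)|$ over $u\in B(K)$ and $h\in C(K)$ of norm at most one with $\operatorname{supp}h\subset G_i$. Lemma~\ref{lem:disjoint}, applied to the two bilinear forms, gives $\alpha_i\to0$.

\medskip
\emph{Step 3: the variations.} Fix $i$ and write $b=b_i$, $\kappa=4^{b+1}$, $M=L\kappa$. The indices $\sigma,\tau$ run over the sets of $\mathcal Q_{b+1}$, and $n$ runs over $I_b$. Put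
\[
\delta_\sigma=-2x1_{Q_\sigma},\qquad\delta_\tau'=-2y1_{Q_\tau},\qquad\xi_\sigma=\operatorname{sgn}\int_{Q_\sigma}x\,d\mu,\qquad\xi_\tau'=\operatorname{sgn}\int_{Q_\tau}y\,d\mu,
\]
with $\operatorname{sgn}0=1$. Adding $\delta_\sigma$ to $x$ changes the sign of $x$ on $Q_\sigma$, so $\|x+\delta_\sigma\|=1$, and in the same way $\|y+\delta_\tau'\|=1$.

Points of other blocks may lie in $G_i$ as well, and their influence has to be limited. By Proposition~\ref{prop:A}(a) there is a finite set $J\subset I\setminus I_b$ such that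
\begin{equation}\label{eq:tail}
\frac1L\sum_{l\in I\setminus(I_b\cup J)}|\langle\delta_\sigma,e_l\rangle_\mu\langle\delta_\tau',e_l'\rangle_\mu|\le\frac1{i\kappa}\qquad\text{for all }\sigma,\tau .
\end{equation}
Lemma~\ref{lem:bumps} gives $h_n\in C(K)$ $(n\in I_b)$ of norm one, with pairwise disjoint supports in $G_i$, such that $w_n(h_n)=1$ and $w_l(h_n)=0$ for $l\in(I_b\cup J)\setminus\{n\}$. The variation of $z$ carries the signs that make all terms of block $b$ nonnegative at $(\delta_\sigma,\delta_\tau')$:
\[
g_{\sigma\tau}=\sum_n\xi_\sigma\xi_\tau'\,r_n(\sigma)r_n'(\tau)\,h_n .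
\]
We have $\|g_{\sigma\tau}\|\le1$ and $\operatorname{supp}g_{\sigma\tau}\subset G_i$, so $\|z\pm g_{\sigma\tau}\|\le1$ because $z=0$ on $G$. Consequently
\[
\widetilde{A'}(x+\delta_\sigma,\,y+\delta_\tau',\,z+g_{\sigma\tau})-\widetilde{A'}(x,y,z)\le0 .
\]
Expand by trilinearity, multiply by $1/\kappa$ and sum over the $\kappa^2$ pairs $(\sigma,\tau)$:
\begin{equation}\label{eq:seven}
T_x+T_y+T_{xy}+T_z+T_{xz}+T_{yz}+T_{xyz}\le0 .
\end{equation}
The subscript lists the arguments that are replaced by their variations; for example $T_{xz}=\frac1\kappa\sum_{\sigma,\tau}\widetilde{A'}(\delta_\sigma,y,g_{\sigma\tau})$.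

\medskip
\emph{Step 4: the seven terms.}

\emph{The cost.} Since $\sum_\sigma\delta_\sigma=-2x1_\Delta$ and $\sum_\tau\delta_\tau'=-2y1_\Delta$,
\[
T_x=-2\widetilde{A'}(x1_\Delta,y,z),\qquad T_y=-2\widetilde{A'}(x,y1_\Delta,z),\qquad T_{xy}=\tfrac4\kappa\widetilde{A'}(x1_\Delta,y1_\Delta,z),
\]
and therefore $T_x+T_y+T_{xy}\ge-4\|A'\|-\frac4\kappa\|A'\|$.

\emph{The term $T_z$.} From $\|z\pm g_{\sigma\tau}\|\le1$ we get $\|A'\|\pm\widetilde{A'}(x,y,g_{\sigma\tau})\le\|A'\|$. Hence $T_z=0$.

\emph{The mixed terms.} These vanish by hypothesis in Proposition~\ref{prop:model}; here they are small. Put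
\[
f_n=\sum_\sigma\xi_\sigma r_n(\sigma)\delta_\sigma,\qquad f_n'=\sum_\tau\xi_\tau'r_n'(\tau)\delta_\tau',\qquad\eta_n=\langle r_n,\xi\rangle,\qquad\eta_n'=\langle r_n',\xi'\rangle,
\]
where $\xi=(\xi_\sigma)$ and $\xi'=(\xi_\tau')$ are vectors in $\{\pm1\}^\kappa$. Then $|f_n|\le2$, $|f_n'|\le2$, and Lemma~\ref{lem:sample}(i) gives $\sum_n\eta_n^2\le64M\kappa$ and $\sum_n\eta_n'^2\le64M\kappa$. Inserting the definition of $g_{\sigma\tau}$ and summing over $\sigma$ and $\tau$ first,
\[
T_{xz}=\frac1\kappa\sum_n\widetilde{A'}(\eta_n'f_n,y,h_n),\qquad T_{yz}=\frac1\kappa\sum_n\widetilde{A'}(x,\eta_nf_n',h_n).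
\]
The $h_n$ have norm one and disjoint supports, so $c\mapsto\sum_nc_nh_n$ is an isometry from $\ell_\infty^M$ into the functions supported in $G_i$. The bilinear form $(u,c)\mapsto\widetilde{A'}(u,y,\sum_nc_nh_n)$ on $B(K)\times\ell_\infty^M$ thus has norm at most $\alpha_i$. Apply \eqref{eq:groth} to the functions $\eta_n'f_n$ and the unit vectors of $\ell_\infty^M$, whose squares add up to $\mathbf 1$:
\[
|T_{xz}|\le\tfrac1\kappa K_G\alpha_i\cdot2(64M\kappa)^{1/2}=16K_G\sqrt L\,\alpha_i .
\]
The form $(u,c)\mapsto\widetilde{A'}(x,u,\sum_nc_nh_n)$ and the functions $\eta_nf_n'$ give the same bound for $|T_{yz}|$.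

\emph{The gain.} Write $T_{xyz}=T^A+T^Z$ according to $\widetilde{A'}=\widetilde A+\widetilde Z$. For $n\in I_b$,
\[
\langle\delta_\sigma,e_n\rangle_\mu=-2r_n(\sigma)\int_{Q_\sigma}x\,d\mu,\qquad\langle\delta_\tau',e_n'\rangle_\mu=-2r_n'(\tau)\int_{Q_\tau}y\,d\mu,
\]
and $w_n(g_{\sigma\tau})=\xi_\sigma\xi_\tau'r_n(\sigma)r_n'(\tau)$. So each of the $M=L\kappa$ terms of block $b$ in the series for $\widetilde A(\delta_\sigma,\delta_\tau',g_{\sigma\tau})$ equals $\frac4L|\int_{Q_\sigma}x\,d\mu|\,|\int_{Q_\tau}y\,d\mu|$. The terms with index in $J$ vanish, and the remaining ones are bounded by \eqref{eq:tail}. Since $\sum_\sigma|\int_{Q_\sigma}x\,d\mu|=\|P_{b+1}x\|_1$ and $\sum_\tau|\int_{Q_\tau}y\,d\mu|=\|P_{b+1}y\|_1$,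
\[
T^A\ge\frac1\kappa\sum_{\sigma,\tau}\Bigl(4\kappa\Bigl|\int_{Q_\sigma}x\,d\mu\Bigr|\Bigl|\int_{Q_\tau}y\,d\mu\Bigr|-\frac1{i\kappa}\Bigr)=4\|P_{b+1}x\|_1\|P_{b+1}y\|_1-\frac1i .
\]

\emph{The perturbation.} Summing over $\sigma$ and $\tau$ first, $T^Z=\frac1\kappa\sum_n\widetilde Z(f_n,f_n',h_n)$. All three arguments depend on $n$, while \eqref{eq:groth} handles two. Random signs free the third. Let $\theta_n$ $(n\in I_b)$ be independent uniform signs and $h_\theta=\sum_{l\in I_b}\theta_lh_l$, so $\|h_\theta\|=1$. Since $\mathbb E\theta_n\theta_l=0$ for $l\ne n$,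
\[
T^Z=\frac1\kappa\,\mathbb E\sum_n\widetilde Z(\theta_nf_n,f_n',h_\theta).
\]
For each value of $\theta$ the bilinear form $\widetilde Z(\cdot,\cdot,h_\theta)$ on $B(K)\times B(K)$ has norm at most $\varepsilon$, and $\sum_nf_n^2\le4M$, $\sum_nf_n'^2\le4M$. By \eqref{eq:groth}, $|T^Z|\le\frac1\kappa K_G\varepsilon\cdot4M=4K_GL\varepsilon$.

\medskip
\emph{Step 5: the limit.} Inserting these bounds into \eqref{eq:seven}, we obtain for every $i$
\[
4\|A'\|+\frac{4\|A'\|}{4^{b_i+1}}\ge4\|P_{b_i+1}x\|_1\|P_{b_i+1}y\|_1-\frac1i-32K_G\sqrt L\,\alpha_i-4K_GL\varepsilon .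
\]
As $i\to\infty$ we have $b_i\to\infty$, $\alpha_i\to0$, $\|P_{b_i+1}x\|_1\to\|x\|_1=1$ and $\|P_{b_i+1}y\|_1\to\|y\|_1=1$. Hence $\|A'\|\ge1-K_GL\varepsilon$.
\end{proof}

Proposition~\ref{prop:far} proves Theorem~\ref{thm:negative} for $N=3$.

\begin{remark}\label{rem:hyp}
The decisive use of real scalars and of the connectedness of $C$ is Step~1. Without either of them a unimodular function need not be constant on $C$, the set $G$ need not exist, and Theorem~\ref{thm:positive} shows that the conclusion fails for complex scalars and for totally disconnected $K$. Metrizability of $C$ gives the countable base behind \eqref{eq:everywhere}, the function $\varrho$ of Step~2, and partitions with $P_bu\to u$, which turn the Borel functions $x$ and $y$ into the constant vectors of the finite model.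
\end{remark}

\section{Forms of degree $N>3$}\label{sec:higher}

Let $N>3$, let $\varepsilon$ be as in Proposition~\ref{prop:far}, fix $p_0\in K$ and put
\[
A_N(u,v,f,g_4,\dots,g_N)=A(u,v,f)\,g_4(p_0)\cdots g_N(p_0).
\]
Then $\|A_N\|=\|A\|$. Suppose that $\|B-A_N\|\le\varepsilon/3$ and that $B$ attains its norm at $(x,y,z,g_4,\dots,g_N)$. The trilinear form $B_0=B(\cdot,\cdot,\cdot,g_4,\dots,g_N)$ satisfies $\|B_0\|\le\|B\|=|B_0(x,y,z)|$, so it attains its norm and $\|B_0\|=\|B\|$. Let $\rho=g_4(p_0)\cdots g_N(p_0)\in[-1,1]$. Then $\|B_0-\rho A\|\le\varepsilon/3$, and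
\[
|\rho|\,\|A\|\ge\|B_0\|-\tfrac\varepsilon3=\|B\|-\tfrac\varepsilon3\ge\|A\|-\tfrac{2\varepsilon}3 .
\]
With $s=\operatorname{sgn}\rho$ (and $s=1$ if $\rho=0$) we get
\[
\|sB_0-A\|\le\bigl\|sB_0-|\rho|A\bigr\|+(1-|\rho|)\|A\|\le\tfrac\varepsilon3+\tfrac{2\varepsilon}3=\varepsilon .
\]
The form $sB_0$ attains its norm, which contradicts Proposition~\ref{prop:far}. So no $N$-linear form within distance $\varepsilon/3$ of $A_N$ attains its norm, and the proof of Theorem~\ref{thm:negative} is complete. \qed

\begin{thebibliography}{1}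

\bibitem{source}
\emph{Denseness of norm attaining mappings},
\texttt{http://dmle.icmat.es/pdf/RACSAM\_2006\_100\_01-02\_01.pdf}.

\end{thebibliography}
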